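# Coins, debts and counter machines: the accomplishable formulae are not computably enumerable

## 1. A coin passed along an endless chain

Take the formula
$$F\;=\;\neg x\;\vee\;?\bigl(x\wedge(\neg x\vee\neg g)\bigr)\;\vee\;!g. \tag{1}$$
Read $?B$ as an infinite disjunction of copies of $B$, and $!B$ as an infinite conjunction of copies of $B$. Then $F$ stands for
$$\neg x\;\vee\;D_1\vee D_2\vee D_3\vee\cdots\;\vee\;(g\wedge g\wedge g\wedge\cdots),\qquad D_i=x\wedge(\neg x\vee\neg g).$$
We play a game on it. Each negated occurrence is a coin that Bob gives to Alice; the coin may be genuine or false, and Alice cannot tell. Each positive occurrence is an obligation, which I call a port: Alice may put one coin of the same variable into it. When all is done, the formula is evaluated for every way of declaring the coins genuine or false. A negated occurrence is true iff its coin is false (Bob cheated), and a positive occurrence is true iff it holds a genuine coin. Alice wins iff the formula comes out true in every case.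

Alice can win $F$. She puts the top-level coin $\neg x$ into the port $x$ of $D_1$, the coin $\neg x$ of $D_1$ into the port of $D_2$, the coin $\neg x$ of $D_2$ into the port of $D_3$, and so on. She puts the coin $\neg g$ of $D_i$ into the $i$-th port of $!g$. Suppose some declaration makes the result false. Then every disjunct is false. Since $\neg x$ is false, the top-level coin is genuine, so the port of $D_1$ is true. Since $D_1$ is false, both of its coins are genuine. So the port of $D_2$ is true, both coins of $D_2$ are genuine, and so on along the chain. All $g$-coins of the chain are genuine, so $!g$ is true, a contradiction.

Now change one letter: $F'=\neg x\vee ?\bigl(x\wedge(\neg y\vee\neg g)\bigr)\vee\,!g$. Here Alice cannot win. The only $x$-coin is the top-level one. Whatever she does, declare genuine exactly this coin and the coins of the copy that holds it, if there is one. Then $\neg x$ is false, that copy is false, all other copies are false because their ports $x$ are empty, and $!g$ is false because at most one of its infinitely many ports holds a genuine coin.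

Notice when Alice's win in $F$ comes about. After finitely many actions some port of $!g$ is still empty. Declare all coins genuine: the top-level $\neg x$ is false, every copy is false because its second conjunct is false, and $!g$ is false. So no finite stage of the game is already won; the win exists only in the limit. A natural way to list the formulae that Alice can win is to search for a finite certificate, a position after which truth is guaranteed. For formulae without $!$ a version of this works, as we shall prove. For $F$ it stops right here, since there is no such position. This raises the question of these notes: can the formulae that Alice is able to win be listed by a computer at all?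

## 2. The game, the two sets, and the theorems

The setting is Japaridze's abstract resource semantics, and the question is taken from "On abstract resource semantics and computability logic".

**Definition (formulae).** Formulae are built from variables $x,y,\dots$, negated variables $\neg x$, and the constants $\mathbf 0,\mathbf 1$ by $\wedge,\vee$ (multiplicative AND, OR), $\sqcap,\sqcup$ (additive AND, OR) and $!,?$ (exponential AND, OR). Negation of a compound formula is defined by De Morgan duality: $\wedge/\vee$, $\sqcap/\sqcup$, $!/?$ and $\mathbf 0/\mathbf 1$ are dual.

**Definition (the board).** The *oformula* of $A$ is obtained by replacing each subformula $!B$ by $B\wedge B\wedge\cdots$ and each $?B$ by $B\vee B\vee\cdots$ (infinitely many copies). A *coin* is an occurrence $\neg x$ in it, and a *port* is an occurrence of a variable $x$ not under negation. A *copy* of $B$ is one of the disjuncts of $?B$.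

**Definition (the play).** Alice and Bob move alternately, $\omega$ times, Alice first; each move is a finite set of actions. (The source notes that it does not matter who starts, because postponing actions never hurts a player.) Alice may choose one of the two components of an occurrence of $\sqcup$, and she may allocate a coin $\neg x$ to a port $x$ of the same variable. A coin is allocated at most once, and a port receives at most one coin. Bob may choose one of the two components of an occurrence of $\sqcap$. Each choice is made at most once per occurrence.

**Definition (the outcome).** An assignment declares each coin genuine or false. In the final position a coin occurrence $\neg x$ is true iff its coin is false; a port is true iff it holds a genuine coin (so an empty port is false); $\mathbf 1$ is true and $\mathbf 0$ is false; $\wedge,\vee$, including the infinite ones, are evaluated classically. An occurrence of $B\sqcup C$ or $B\sqcap C$ has the value of its chosen component; without a choice, $B\sqcup C$ is false and $B\sqcap C$ is true. Alice wins iff the final position is true under every assignment.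

A strategy of Alice tells her each move from the moves made so far. A formula is *accomplishable* if she has a winning strategy, and *computably accomplishable* if she has a computable one. Write $\mathrm{Acc}$ and $\mathrm{CAcc}$ for the two sets; clearly $\mathrm{CAcc}\subseteq\mathrm{Acc}$.

Some small cases by hand. In $\neg x\vee x$ Alice allocates and wins: the coin is either false or it serves the port. In $\neg x\vee(x\wedge x)$ she loses: one port stays empty, so declare the coin genuine. In $?\neg x\vee\,!x$ she puts the $i$-th coin into the $i$-th port; either some coin is false and $?\neg x$ is true, or all are genuine and $!x$ is true. In $(\neg x\sqcap\neg y)\vee(x\sqcup y)$ she waits. If Bob never chooses, the unresolved $\sqcap$ is true; if he chooses, she makes the matching choice and allocates the coin. In $(\neg x\sqcap\neg y)\vee x$ she loses: Bob chooses $\neg y$, and the assignment makes only the $y$-coin genuine. All winning strategies just described are computable.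

The rules leave one thing unsaid: may one act inside components that are unresolved or discarded? Call the reading *liberal* if actions may be made anywhere at any time, and *strict* if they may be made only outside unresolved and discarded components. Sections 3–8 are valid verbatim under either reading, and Section 10 proves the two readings equivalent.

For formulae without exponentials, the source reports that Japaridze's calculus CL2, introduced in G. Japaridze, "Propositional computability logic II", is a sound and complete axiomatization of accomplishability, when variables are read as general atoms, $\wedge,\vee$ as parallel and $\sqcap,\sqcup$ as choice operations, and $\mathbf 1,\mathbf 0$ as $\top,\bot$. The question is about all formulae: is $\mathrm{Acc}$ computably enumerable (c.e.)? Is $\mathrm{CAcc}$?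

Recall that $Y$ is $\Gamma$-hard if every set in the class $\Gamma$ is of the form $\{x: f(x)\in Y\}$ with $f$ computable. A $\Pi^0_1$-hard set is not c.e., because the complement of the halting problem reduces to it.

**Theorem 1.** Neither $\mathrm{Acc}$ nor $\mathrm{CAcc}$ is c.e.; both are $\Pi^0_1$-hard. There is a computable map $M\mapsto A_M$ from deterministic counter machines to formulae such that $A_M$ is computably accomplishable if $M$ does not halt, and $A_M$ is not accomplishable at all if $M$ halts.

**Theorem 2.** (a) $\mathrm{Acc}$ is $\Sigma^1_1$-hard and belongs to $\Sigma^1_2$; in particular it is not $\Pi^1_1$, not hyperarithmetical, not arithmetical. (b) $\mathrm{CAcc}$ is $\Sigma^0_3$-hard and belongs to $\Pi^1_1$. (c) Some accomplishable formula has no hyperarithmetical (a fortiori no computable) winning strategy, so $\mathrm{CAcc}\subsetneq\mathrm{Acc}$. The hardness results and (c) already hold for formulae without $\sqcup,\mathbf 0,\mathbf 1$ and with a single $!$, applied to a variable.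

**Theorem 3.** On formulae without $!$, accomplishability and computable accomplishability coincide, and the set of accomplishable $!$-free formulae is c.e., in fact $\Sigma^0_1$-complete.

So one occurrence of $!$, on a single variable, already destroys enumerability, and without $!$ it is present. The exact level of $\mathrm{Acc}$ between $\Sigma^1_1$-hard and $\Sigma^1_2$, and that of $\mathrm{CAcc}$ between $\Sigma^0_3$-hard and $\Pi^1_1$, are not determined here.

## 3. Counter machines and recurring runs

The formula $F$ looks like a one-state machine: a token of type $x$ is consumed, a new one is produced, and each round emits a $g$. The winning condition $!g$ says that this happens infinitely often. The plan is to replace the one-state machine by an arbitrary machine.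

**Definition (counter machine).** A *counter machine* $M$ has finitely many states, an initial state $q_0$, counters $1,\dots,k$, and finitely many transitions $\delta=(q,\mathrm{op},q')$ with $\mathrm{op}\in\{\mathrm{inc}_c,\mathrm{dec}_c,\mathrm{zero}_c\}$; some transitions are marked *accepting*. The operation $\mathrm{dec}_c$ is enabled iff counter $c$ is at least $1$; $\mathrm{zero}_c$ is enabled iff counter $c$ is $0$, and changes nothing; $\mathrm{inc}_c$ is always enabled.

A *run* is a finite or infinite sequence of consecutively enabled transitions that starts from $q_0$ with all counters $0$. A run is *recurring* if it is infinite and uses accepting transitions infinitely often. $M$ is *deterministic* if every configuration enables at most one transition; it *halts* if its maximal run is finite.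

For example, let $M$ have the transitions $(q_0,\mathrm{inc}_1,q_0)$, $(q_0,\mathrm{inc}_1,q_1)$ and $(q_1,\mathrm{dec}_1,q_1)$, the last one accepting. It is nondeterministic. If the first transition is used $m$ times before the second, the run reaches $q_1$ with counter value $m+1$, makes $m+1$ accepting transitions and stops. The only infinite run stays in $q_0$ and never accepts. So there are runs with arbitrarily many accepting transitions, and there is an infinite run, but there is no recurring run.

The textbook facts we use: counter machines with enough counters carry out any computation, and (Minsky) the set of deterministic counter machines that do not halt when started with zero counters is not c.e.; it is the complement of a halting problem and is $\Pi^0_1$-hard.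

## 4. Increments and decrements are easy; the zero-test resists

Let a state be a variable, and let a counter value be a supply of coins $\neg a_c$. The first attempt is
$$q\wedge(\neg q'\vee\neg a_c)\ \text{ for }\mathrm{inc}_c,\qquad q\wedge a_c\wedge\neg q'\ \text{ for }\mathrm{dec}_c,\qquad q\wedge\neg q'\ \text{ for }\mathrm{zero}_c,$$
with an extra disjunct $\neg g$ beside $\neg q'$ for accepting transitions; the whole formula is $\neg q_0\vee\,!g$ together with $?B$ for each transition formula $B$. As in Section 1, Alice follows a run along a chain of copies. In an assignment that falsifies everything, the coins of each copy on the chain are genuine, one after another. A decrement needs a coin $\neg a_c$ from an earlier increment, so Alice cannot decrement below zero.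

This stops working at the zero-test. Take the machine with transitions $(q_0,\mathrm{inc}_1,q_1)$, $(q_1,\mathrm{zero}_1,q_2)$ and $(q_2,\mathrm{zero}_2,q_2)$, the last one accepting. Its only nonempty run has length $1$, since counter $1$ is $1$ in $q_1$. But Alice wins the formula: she chains a copy for the increment, a copy for the test, and infinitely many copies for the loop, and feeds the $g$-coins to $!g$. Under a falsifying assignment all coins on the chain are genuine, so $!g$ is true. Nothing in the formula notices the unspent coin $\neg a_1$: an unspent coin costs Alice nothing.

So a positive counter must cost her something, and that means a port. Give each increment a port $d_c$, a *debt*, and let a decrement produce a coin $\neg d_c$ that pays it. The direct version is $q\wedge d_c\wedge(\neg q'\vee\neg a_c)$ for $\mathrm{inc}_c$ and $q\wedge a_c\wedge(\neg q'\vee\neg d_c)$ for $\mathrm{dec}_c$. This demands payment too early. Take the machine $(q_0,\mathrm{inc}_1,q_1)$, $(q_1,\mathrm{dec}_1,q_2)$, $(q_2,\mathrm{zero}_2,q_2)$, the last accepting; it has a recurring run. Yet Alice loses whatever she does: declare only the top-level coin $\neg q_0$ genuine. It can sit only in a copy for the increment; that copy is false because its port $d_1$ is false, every other copy has a false state port, and $!g$ is false. The debt is to be paid by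 a coin whose genuineness is derived from the increment itself, and the assignment exploits the circle.

The debts must therefore be called in only when a zero-test is questioned. Questioning is Bob's job, and $\sqcap$ gives him the means: for $\mathrm{zero}_c$ we use $q\wedge(\neg q'\sqcap\neg z_c)$. On the left, the run goes on. On the right, Alice receives a coin $\neg z_c$, and she must then profit from the fact that all debts of counter $c$ are paid. The remaining problem is how a formula can check *all* debts at a moment not known in advance, while leaving the simulation undisturbed before that moment.

## 5. A chain of debts with a single complaint

The way out is to let the assignment *complain about one debt*. All debts, of all counters, are arranged in one chain of copies. A falsifying assignment runs down this chain, and at each debt it either passes on or complains. After a challenge it must have complained somewhere, and the complaint is refuted if that debt is paid.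

**Definition (the formula).** The variables are the states of $M$; $r,b,g$; and $t_c,a_c,d_c,z_c$ for each counter $c$; all are distinct. Below, $[\vee\neg g]$ is present iff $\delta$ is accepting.

* $B_\delta=q\wedge(t_c\vee ?b)\wedge(\neg q'\vee\neg a_c\,[\vee\neg g])$ for $\delta=(q,\mathrm{inc}_c,q')$;
* $B_\delta=q\wedge a_c\wedge(\neg q'\vee\neg d_c\,[\vee\neg g])$ for $\delta=(q,\mathrm{dec}_c,q')$;
* $B_\delta=q\wedge\bigl((\neg q'\,[\vee\neg g])\sqcap\neg z_c\bigr)$ for $\delta=(q,\mathrm{zero}_c,q')$;
* $R_c=r\wedge\bigl(\neg t_c\vee((d_c\vee ?\neg b)\wedge\neg r)\bigr)$ for each counter $c$;
* $E_c=z_c\wedge\bigl(r\vee\bigvee_{c'\ne c}?\neg d_{c'}\bigr)$ for each counter $c$ (just $z_c\wedge r$ if $k=1$).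

For a goal formula $G$ put
$$A_M^G=\neg q_0\vee\neg r\vee G\vee\bigvee_\delta ?B_\delta\vee\bigvee_c ?R_c\vee\bigvee_c ?E_c,\qquad A_M:=A_M^{!g}. \tag{2}$$
Two goals occur: $G={!g}$, and $G=h$, where $h\ne q_0$ is a state without outgoing transitions and no transition is marked accepting. The top-level coins $\neg q_0$ and $\neg r$ are the *root coin* and the *$r$-root coin*.

Here is how to read it. In a copy of some $B_\delta$ the first conjunct $q$ is its *state port*, and the last conjunct is its *output part*; for a zero-test with Bob's choice made, the output part is the chosen component. If all other conjuncts are true and the copy is false, then all coins of the output part are genuine. For the other two kinds: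

$$\begin{aligned}&\text{a copy of }R_c\text{ with true port }r\text{ is false iff its coin }\neg t_c\text{ is genuine and either its coin }\neg r\text{ is genuine,}\\&\text{or its port }d_c\text{ is false and all its }b\text{-coins are genuine;}\end{aligned}\tag{3}$$
$$\text{a copy of }E_c\text{ with true port }z_c\text{ is false iff its port }r\text{ is false and all its }d\text{-coins are genuine.}\tag{4}$$
Indeed $\neg t_c\vee(X\wedge\neg r)$ is false iff $\neg t_c$ is false and ($X$ or $\neg r$ is false), and $X=d_c\vee ?\neg b$ is false iff the port $d_c$ is false and every $b$-coin is genuine; (4) is read off in the same way.

In (3), a genuine $\neg r$ means "pass on", since the next copy in the chain receives a genuine $r$-coin. A false $\neg r$ forces the second alternative, the complaint "this debt is unpaid". The coin $\neg t_c$, genuine in both cases, validates the increment that registered the debt. After the complaint the later copies of $R$'s receive a false $r$-coin, so they guarantee nothing about their $t$-coins. The disjunct $?b$ repairs this: the complaining copy has all its $b$-coins genuine, and these validate all later increments. Finally, a copy of $E_c$ ends the chain. If nobody complained, its port $r$ is true and it is true. Its own $d$-coins pay the debts of the counters $c'\ne c$, because a challenge to $\mathrm{zero}_c$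 concerns counter $c$ only.

Let us see that $?b$ is needed. Delete it from the increments and take a machine that does $\mathrm{inc}_1,\mathrm{inc}_1,\mathrm{dec}_1,\mathrm{dec}_1$ and then loops with an accepting $\mathrm{zero}_2$, all through different states. Let Alice make the natural play: copies $D_1,D_2,\dots$ in a chain, debts $P_1,P_2$ in a chain, the $t$-coin of $P_m$ to the $m$-th increment, the debts paid by $D_3,D_4$. Declare genuine only the root coin, the $r$-root coin, the output coins of $D_1$, and the $t$-coin and all $b$-coins of $P_1$. Then $D_1$ is false; $P_1$ is false by (3), since its port $d_1$ holds a coin of $D_3$ or $D_4$, which is false; the port $r$ of $P_2$ is false; $D_2$ is false because its port $t_1$ holds the false $t$-coin of $P_2$; $D_3,D_4,\dots$ and all unused copies have false state ports or false ports $r$ or $z$; and $!g$ is false. So the natural play would lose although the run is correct.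

**A correct challenge by hand.** Let $k=1$, and let $M$ have the transitions $(q_0,\mathrm{inc}_1,q_1)$, $(q_1,\mathrm{dec}_1,q_2)$, $(q_2,\mathrm{zero}_1,q_0)$, the last one accepting. Dropping the index $1$,
$$\begin{aligned}A_M=\;&\neg q_0\vee\neg r\vee\,!g\vee ?\bigl(q_0\wedge(t\vee ?b)\wedge(\neg q_1\vee\neg a)\bigr)\vee ?\bigl(q_1\wedge a\wedge(\neg q_2\vee\neg d)\bigr)\\&\vee ?\bigl(q_2\wedge((\neg q_0\vee\neg g)\sqcap\neg z)\bigr)\vee ?\bigl(r\wedge(\neg t\vee((d\vee ?\neg b)\wedge\neg r))\bigr)\vee ?(z\wedge r).\end{aligned}$$
Alice uses one copy $D_1,D_2,D_3$ of each transition formula and one copy $P_1$ of $R$. Root coin to $D_1$, $r$-root coin to $P_1$, $t$-coin of $P_1$ to $D_1$; coins $\neg q_1,\neg a$ of $D_1$ to $D_2$; coin $\neg d$ of $D_2$ to the port $d$ of $P_1$; coin $\neg q_2$ of $D_2$ to $D_3$. Bob chooses right in $D_3$. Alice takes a copy $e$ of $z\wedge r$ and gives it the coin $\neg z$ of $D_3$ and the coin $\neg r$ of $P_1$. Suppose the result is false under some assignment. The root and $r$-root coins are genuine, so by (3) the $t$-coin of $P_1$ is genuine; then $D_1$ yields genuine $\neg q_1,\neg a$, $D_2$ yields genuine $\neg q_2,\neg d$, and $D_3$ yields a genuine $\neg z$. By (4) the port $r$ of $e$ is false, so the coin $\neg r$ of $P_1$ is false, and by (3) the port $d$ of $P_1$ is false. But it holds the genuine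 coin $\neg d$ of $D_2$, a contradiction.

**A false zero-test by hand.** Drop the decrement: let $M'$ have $(q_0,\mathrm{inc}_1,q_1)$ and $(q_1,\mathrm{zero}_1,q_0)$, the latter accepting. Alice plays $D_1$ and $P_1$ as before and gives $\neg q_1$ of $D_1$ to a copy $D_2$ of the zero-test formula. Bob chooses right; Alice gives $\neg z$ of $D_2$ and $\neg r$ of $P_1$ to $e$. Now declare genuine: the root and $r$-root coins, the coins $\neg q_1,\neg a$ of $D_1$, $\neg t$ and all $b$-coins of $P_1$, and $\neg z$ of $D_2$; nothing else. Then $D_1$ and $D_2$ have false output parts. $P_1$ is false by (3), because its port $d$ is empty. By (4) $e$ is false, because it holds the false coin $\neg r$ of $P_1$. All other copies have empty or falsely filled state ports, ports $r$ or ports $z$, and $!g$ is false. Alice has lost.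

The next two sections turn these two computations into proofs for all machines, with Bob and the assignment playing against arbitrary behavior of Alice.

## 6. Alice simulates a run

**Lemma A.** If $M$ has a recurring run $\rho$, Alice has a winning strategy in $[A_M]$ computable in $\rho$. If $M$ has a finite run ending in $h$, Alice has a computable winning strategy in $[A_M^h]$.

**Step 1: the strategy.** This step describes what Alice does. Let $\rho=\delta_1\delta_2\dots$ (infinite for $G={!g}$; finite, ending in $h$, for $G=h$). She uses copies $D_1,D_2,\dots$ of $B_{\delta_1},B_{\delta_2},\dots$ and copies $P_1,P_2,\dots$ of formulae $R_c$, one for each increment; "take a copy" always means the first copy she has not used. The *current $r$-coin* is the $r$-root coin if no $P_m$ has been used yet, and otherwise the coin $\neg r$ of the last used $P_m$. Let $D_n$ be the last used copy; initially $n=0$. At each of her moves she acts according to the first case that applies.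

*Challenge.* $D_n$ is a $\mathrm{zero}_c$ that Bob has resolved to the right. If this is the first time, she takes a copy $e$ of $E_c$, allocates the coin $\neg z_c$ of $D_n$ to the port $z_c$ of $e$ and the current $r$-coin to the port $r$ of $e$; and for every used $P_m$ of a type $R_{c'}$ with $c'\ne c$ whose port $d_{c'}$ is free, she allocates a new coin $\neg d_{c'}$ of $e$ to that port. After that she never acts again.

*Wait.* $D_n$ is an unresolved zero-test: she does nothing, apart from the delivery below.

*Advance.* Otherwise, if $\delta_{n+1}$ exists, put $i=n+1$. She takes a copy $D_i$ of $B_{\delta_i}$ and allocates to its state port the root coin if $i=1$, and the coin $\neg q'$ of $D_{i-1}$ if $i>1$. (If $D_{i-1}$ is a zero-test, it has been resolved to the left, perhaps long ago.) Further: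

* If $\delta_i$ is an $\mathrm{inc}_c$, and it is the $m$-th increment of the run, she takes a copy $P_m$ of $R_c$, allocates the current $r$-coin to the port $r$ of $P_m$ and the coin $\neg t_c$ of $P_m$ to the port $t_c$ of $D_i$. For each $m'<m$ she allocates a new coin $\neg b$ of $P_{m'}$ to a new port $b$ of $D_i$.
* If $\delta_i$ is a $\mathrm{dec}_c$, she allocates an unused coin $\neg a_c$ of an earlier increment copy $D_{i'}$ to the port $a_c$ of $D_i$. She allocates the coin $\neg d_c$ of $D_i$ to the port $d_c$ of a used copy $P_m$ of $R_c$ whose port $d_c$ is free.

*Goal.* For $G=h$, when all of $\rho$ has been carried out and the coin $\neg h$ of the last copy is available (the last transition is not a zero-test, or it is resolved left), she allocates this coin to the port $h$, once.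

*Delivery.* For $G={!g}$, unless she is in the case *Challenge*, she also allocates, for every used $D_j$ with $\delta_j$ accepting, the coin $\neg g$ of $D_j$ to the first free port of $!g$, as soon as this coin lies in a last conjunct of an increment or decrement or in a left component that Bob has chosen, and if it has not been allocated before.

The choices in the decrement case are possible. After $\delta_1\dots\delta_{i-1}$ the number of unused coins $\neg a_c$ in used increment copies, and the number of free ports $d_c$ in used copies of $R_c$, are both $\#\mathrm{inc}_c-\#\mathrm{dec}_c$, which is the value of counter $c$; it is at least $1$ because $\mathrm{dec}_c$ is enabled. Every move is finite, and the strategy is computable in $\rho$. Alice never touches a coin in an unresolved or discarded component, so the strategy is legal under both readings.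

**Step 2: where the assignment complains.** The purpose is to find what a falsifying assignment does along the $P$-chain. Suppose an assignment makes the final position false. Then every top-level disjunct is false: the root coin and the $r$-root coin are genuine, all copies are false, and $G$ is false. Let $\mu$ be the least $m$ such that $P_m$ is used and its coin $\neg r$ is false, if there is one. For used $P_m$ with $m\le\mu$ (with any $m$, if $\mu$ is undefined) the port $r$ of $P_m$ is true: it holds the $r$-root coin or the coin $\neg r$ of $P_{m-1}$, which is genuine by the choice of $\mu$. So by (3) the $t$-coin of $P_m$ is genuine; and if $\mu$ is defined, the port $d$ of $P_\mu$ is false and all $b$-coins of $P_\mu$ are genuine.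

**Step 3: all outputs are genuine.** This step carries genuineness along the chain of the $D_i$. *Claim: for every used $D_i$ the state port is true and all coins of its output part are genuine; in particular, no used zero-test is unresolved.* We use induction on $i$. The state port of $D_i$ holds the root coin or the coin $\neg q'$ of $D_{i-1}$; the latter is in the output part of $D_{i-1}$ and is genuine by the induction hypothesis.

If $D_i$ is the $m$-th increment, the conjunct $t_c\vee ?b$ is true. Indeed, if $m\le\mu$ or $\mu$ is undefined, the port $t_c$ holds the $t$-coin of $P_m$, which is genuine by Step 2. If $m>\mu$, some port $b$ of $D_i$ holds a $b$-coin of $P_\mu$, also genuine by Step 2. If $D_i$ is a decrement, its port $a_c$ holds a coin from the output part of an earlier $D_{i'}$, genuine by the induction hypothesis. A zero-test has no further ports. So all conjuncts of $D_i$ other than the output part are true. As $D_i$ is false, its output part is false. An unresolved $\sqcap$ would be true, so a zero-test is resolved; and the output part is a disjunction of coins, so all of them are genuine.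

**Step 4: the contradiction.** This step treats the two ways in which the play may have gone.

(i) *No challenge occurred.* By the claim Alice never waits forever, so all of $\rho$ is carried out. For $G={!g}$, infinitely many transitions are accepting, each of their $g$-coins is delivered to the first free port, and each is genuine by the claim. So every port of $!g$ holds a genuine coin and $!g$ is true. For $G=h$ (here $\rho$ is nonempty since $h\ne q_0$), the last copy is not an unresolved zero-test by the claim, and it is not resolved to the right since there was no challenge, so the port $h$ holds its coin $\neg h$, which is genuine. In both cases $G$ is true, a contradiction.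

(ii) *A challenge occurred at $D_n$, a $\mathrm{zero}_c$.* The coin $\neg z_c$ of $D_n$ is genuine by the claim, so the port $z_c$ of $e$ is true. Since $e$ is false, (4) says that its port $r$ is false and all its $d$-coins are genuine. The port $r$ of $e$ holds the current $r$-coin, which is therefore false; since the $r$-root coin is genuine, it is the coin $\neg r$ of the last used $P_m$. So $\mu$ is defined. Consider the port $d$ of $P_\mu$. If $P_\mu$ is a copy of $R_{c'}$ with $c'\ne c$, its port holds a coin of a used decrement copy or, by the response to the challenge, a coin of $e$. If $P_\mu$ is a copy of $R_c$, recall that $\mathrm{zero}_c$ is enabled at this point of the run, so counter $c$ is $0$ and no used copy of $R_c$ has a free port $d_c$; the port holds a coin of a used decrement copy. In every case that coin is genuine, by the claim or because it is a $d$-coin of $e$. So the port $d$ of $P_\mu$ is true, contrary to Step 2. $\square$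

## 7. Bob audits the zero-tests

Now let Alice play as she likes. We must read a computation off her allocations, tell Bob when to challenge, and produce the falsifying assignment.

**Definition (path and $r$-path).** In a given position let $D_1$ be the copy (of some $B_{\delta_1}$) whose state port holds the root coin. Given $D_i$, its *output state coin* is its coin $\neg q'$, provided that $\delta_i$ is not a zero-test or the left component has been chosen; let $D_{i+1}$ be the copy of some $B_{\delta_{i+1}}$ whose state port holds this coin. If there is no such copy, the path $D_1,D_2,\dots$ ends. (For $G=h$ the coin may instead be in the top-level port $h$; then the path ends too.) The *output coins* of $D_i$ are the coins of its last conjunct, respectively of the left component of a zero-test resolved to the left. Similarly, $P_1$ is the copy of some $R_c$ whose port $r$ holds the $r$-root coin, and $P_{m+1}$ is the copy of some $R_c$ whose port $r$ holds the coin $\neg r$ of $P_m$; this is the *$r$-path*, and it ends when there is no such copy.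

In the worked examples of Section 5 the path is $D_1,D_2,D_3$ or $D_1,D_2$, and the $r$-path is just $P_1$, since its coin $\neg r$ went to $e$.

Each coin is allocated at most once, so the paths are well defined. Their members are distinct. Indeed, if $D_i=D_j$ with $i<j$ and $i$ least, then for $i=1$ the state port would hold both the root coin and a coin lying in a copy, and for $i>1$ the output state coins of $D_{i-1}$ and $D_{j-1}$ would be the same coin, so that $D_{i-1}=D_{j-1}$; both are impossible. The argument for the $r$-path is the same. The source of $\delta_1$ is $q_0$, and the source of $\delta_{i+1}$ is the target of $\delta_i$. Since actions are permanent, the path only grows during the play.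

**Definition (strategy $S$).** At each of his moves, as long as the last member $D_i$ of the current path is an unresolved zero-test, of counter $c$ say, Bob computes $v=\#\mathrm{inc}_c-\#\mathrm{dec}_c$ over $D_1,\dots,D_{i-1}$ and chooses the left component if $v=0$ and the right one if $v\ne0$. He does nothing else.

Only finitely many allocations exist at any time, and the members of the path are distinct with filled state ports, so this is finitely many actions. $S$ is computable. It is legal under both readings, because the $\sqcap$ in question lies inside no other choice. In the final position every zero-test on the path is resolved: it joins the path at a finite time, an unresolved zero-test is always the last member, and Bob deals with it at his next move. He resolves only such members, so on the final path a zero-test $D_i$ of counter $c$ is resolved left iff $\#\mathrm{inc}_c-\#\mathrm{dec}_c=0$ over $D_1,\dots,D_{i-1}$.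

**Lemma B.** If Bob follows $S$, then for the final position there are $l\in\{0,1,2,\dots\}\cup\{\infty\}$ such that $\delta_1\dots\delta_l$ is a run of $M$ (infinite if $l=\infty$), and an assignment under which every top-level disjunct other than $G$ is false and the genuine state coins and $g$-coins are exactly the root coin and the state- and $g$-coins among the output coins of the $D_i$, $i\le l$.

From now on, paths are taken in the final position.

**Step 1: the standard assignment $\alpha_l$.** This step makes everything false except possibly one copy. Let $l$ be at most the length of the path and such that $D_i$ has output coins for all $i\le l$. Let $\alpha_l$ make genuine exactly: the root coin; the $r$-root coin; the output coins of $D_i$ for $i\le l$; and the coins $\neg t$ and $\neg r$ of all members of the $r$-path. Then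
$$\text{under }\alpha_l\text{ every top-level disjunct other than }G\text{ is false, except possibly }D_{l+1}\text{ if it exists.}\tag{5}$$
Check the disjuncts in turn.

* $\neg q_0$ and $\neg r$ are false because the root coins are genuine.
* $D_i$ with $i\le l$ is false, because its output part consists of genuine coins only.
* Any other copy of a $B_\delta$, except $D_{l+1}$, has a false state port. The genuine state coins are the root coin and the output state coins of $D_1,\dots,D_l$. If such a coin is allocated to a copy of a $B_\delta$, this copy is one of $D_1,\dots,D_{l+1}$ by the definition of the path.
* A copy of $R_c$ on the $r$-path has genuine coins $\neg t_c$ and $\neg r$, so its second conjunct is false. A copy of $R_c$ off the $r$-path has a false port $r$: the genuine $r$-coins are the $r$-root coin and those of members of the $r$-path, and if one of them is allocated to a copy of an $R$, this copy is on the $r$-path.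
* Copies of $E_c$ are false because no $z$-coin is genuine.

Under $\alpha_l$ the genuine state- and $g$-coins are as the lemma demands. So whenever $\delta_1\dots\delta_l$ is a run and $D_{l+1}$ is absent or false, the lemma is proved.

**Step 2: when a prefix of the path is a run.** This is what the $a$-coins and the audit give. *Suppose $D_1,\dots,D_l$ have output coins, and every decrement $\mathrm{dec}_c$ among them has in its port $a_c$ the $a_c$-coin of an increment $D_{i'}$ with smaller index. Then $\delta_1\dots\delta_l$ is a run.* Sources and targets fit, so we check enabledness of $\delta_i$, assuming that $\delta_1\dots\delta_{i-1}$ is a run; after it counter $c$ has the value $\#\mathrm{inc}_c-\#\mathrm{dec}_c$ over $D_1,\dots,D_{i-1}$. Let $\delta_i$ be a $\mathrm{dec}_c$. The copies with $\mathrm{dec}_c$ among $D_1,\dots,D_i$ hold pairwise different coins, each the single $a_c$-coin of an $\mathrm{inc}_c$ among $D_1,\dots,D_{i-1}$. So $\#\mathrm{dec}_c+1\le\#\mathrm{inc}_c$ over $D_1,\dots,D_{i-1}$, and the counter is at least $1$. Let $\delta_i$ be a $\mathrm{zero}_c$. As $D_i$ has output coins, it was resolved left, so the counter is $0$. Increments are always enabled. The same holds for $l=\infty$.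

**Step 3: Case 1, an unfounded decrement.** *Some $D_j$ on the path is a $\mathrm{dec}_c$ whose port $a_c$ does not hold the $a_c$-coin of an increment $D_i$ with $i<j$.* Take the least such $j$ and $l=j-1$. All of $D_1,\dots,D_l$ have successors on the path, so they have output coins, and by the choice of $j$ and Step 2, $\delta_1\dots\delta_l$ is a run. Under $\alpha_l$ the genuine $a_c$-coins are those of increments $D_i$ with $i<j$, so the port $a_c$ of $D_j=D_{l+1}$ is false and $D_j$ is false. By (5) we are done.

From now on Case 1 fails. By Step 2, every prefix of the path that does not contain a zero-test resolved to the right is a run.

**Step 4: Cases 2 and 3, the simulation goes on forever or is abandoned.** *Case 2: the path is infinite.* Then every zero-test on it has a successor, so it is resolved left; take $l=\infty$ and $\alpha_\infty$. There is no exceptional copy in (5). *Case 3: the path is $D_1,\dots,D_n$ with $n\ge0$, and $D_n$ is not a zero-test resolved to the right.* Since all zero-tests on the path are resolved, all $D_i$ have output coins. Take $l=n$; there is no $D_{n+1}$, and (5) finishes the case.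

**Step 5: Case 4, Bob has challenged.** *The path is $D_1,\dots,D_n$, and $D_n$ is a $\mathrm{zero}_c$ resolved to the right.* Here the assignment will have to complain about an unpaid debt, and we first find one. The prefix $\delta_1\dots\delta_{n-1}$ is a run. Let $I$ and $J$ be the numbers of $\mathrm{inc}_c$ and $\mathrm{dec}_c$ in it. Then $I-J\ge0$ because it is a run, and $I-J\ne0$ because Bob chose right. So $J<I$.

*Case 4a: for some increment $D_i$, $i<n$ (of any counter), the port $t$ does not hold the $t$-coin of a member of the $r$-path.* Alice has not properly registered a debt, and we stop the simulation there. Take $l=i-1$; the prefix $\delta_1\dots\delta_l$ is a run. Under $\alpha_l$ the genuine $t$-coins are those of the $r$-path, so the port $t$ of $D_i$ is false; all $b$-coins are false, so all ports $b$ of $D_i$ are false. Hence $D_i=D_{l+1}$ is false, and (5) finishes the case.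

*Case 4b: otherwise.* The $I$ copies with $\mathrm{inc}_c$ among $D_1,\dots,D_{n-1}$ hold $t_c$-coins of $I$ distinct copies of $R_c$ on the $r$-path. Only $J<I$ coins of type $d_c$ lie in $D_1,\dots,D_{n-1}$. So one of these copies of $R_c$, call it $P_m$, has a port $d_c$ that does not hold a coin of any of $D_1,\dots,D_{n-1}$. Put $l=n-1$ and let exactly the following coins be genuine:

* the root coin, the output coins of $D_1,\dots,D_{n-1}$, and the coin $\neg z_c$ of $D_n$;
* the $r$-root coin, the coins $\neg r$ of $P_1,\dots,P_{m-1}$, the coins $\neg t$ of $P_1,\dots,P_m$, and all $b$-coins of $P_m$;
* if the coin $\neg z_c$ of $D_n$ is allocated to a copy $e$ of $E_c$: all $d$-coins in $e$.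

**Step 6: the complaint succeeds.** We verify that under this assignment every top-level disjunct other than $G$ is false.

The disjuncts $\neg q_0$ and $\neg r$ are false. $D_1,\dots,D_{n-1}$ are false, since their output coins are genuine. $D_n$ is false, since its chosen component $\neg z_c$ is false. The genuine state coins are the root coin and the output state coins of $D_1,\dots,D_{n-1}$, and they are held by $D_1,\dots,D_n$; so every other copy of a $B_\delta$ has a false state port.

For $i<m$ the coins $\neg t,\neg r$ of $P_i$ are genuine, so $P_i$ is false. In $P_m$ the disjunct $\neg t_c$ is false and $?\neg b$ is false. The port $d_c$ of $P_m$ is also false: the coin it holds, if any, is not in $D_1,\dots,D_{n-1}$ by the choice of $P_m$, and not in $e$, because a copy of $E_c$ contains no coins of type $d_c$; and no other $d_c$-coins are genuine. So $(d_c\vee ?\neg b)\wedge\neg r$ is false and $P_m$ is false. The genuine $r$-coins are the $r$-root coin and the coins $\neg r$ of $P_1,\dots,P_{m-1}$, and they are held by $P_1,\dots,P_m$; so every other copy of an $R$ has a false port $r$.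

For the same reason the port $r$ of $e$, if $e$ exists, is false; as all $d$-coins of $e$ are genuine, $e$ is false. The only genuine $z$-coin is that of $D_n$, so all other copies of $E$'s have false ports $z$.

The genuine state- and $g$-coins are the root coin and those among the output coins of $D_1,\dots,D_{n-1}$, as required for $l=n-1$. $\square$

## 8. Accomplishability equals recurrence, and Theorem 1

**Theorem 0.** (i) $A_M$ is accomplishable iff $M$ has a recurring run. More precisely, a recurring run $\rho$ yields a winning strategy computable in $\rho$, and a winning strategy $\sigma$ yields a recurring run computable in $\sigma$. Hence $A_M\in\mathrm{CAcc}$ iff $M$ has a computable recurring run. (ii) $A_M^h$ is accomplishable iff it is computably accomplishable iff $M$ has a run reaching $h$.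

**Proof.** The passage from runs to strategies is Lemma A. For the converse, let Alice's winning strategy $\sigma$ play against $S$, and take $l$ and the assignment from Lemma B. All top-level disjuncts except $G$ are false under it and Alice wins, so $G$ is true under it.

(i) The infinitely many ports of $!g$ hold different coins, all genuine. So infinitely many output coins of the $D_i$, $i\le l$, are $g$-coins. Each $D_i$ has at most one $g$-coin, and has one only if $\delta_i$ is accepting. Hence $l=\infty$, and $\delta_1\delta_2\dots$ is a recurring run. The play of $\sigma$ against the computable strategy $S$ is computable in $\sigma$. Since the path is infinite, $D_{i+1}$ is found by waiting until the output state coin of $D_i$ has been allocated (and, for a zero-test, until Bob has chosen). So the run is computable in $\sigma$.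

(ii) The port $h$ holds a genuine coin $\neg h$. It is not the root coin, as $h\ne q_0$. So it is the output state coin of some $D_i$ with $i\le l$, and the run $\delta_1\dots\delta_i$ reaches $h$. $\square$

**Proof of Theorem 1.** Let $M$ be a deterministic counter machine, and mark all its transitions accepting. A recurring run is then just an infinite run. It exists iff $M$ does not halt, and in that case it is computable: follow the only enabled transition. By Theorem 0(i),
$$M\text{ does not halt}\iff A_M\in\mathrm{Acc}\iff A_M\in\mathrm{CAcc}.$$
The map $M\mapsto A_M$ is computable, and the set of deterministic counter machines that do not halt from zero counters is $\Pi^0_1$-hard and not c.e. (Minsky). $\square$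

## 9. Nondeterministic machines and the analytic lower bound

Lemmas A and B never used determinism. Alice's strategy may follow any run, so the choice of a run is hers, and this is worth an existential function quantifier.

We recall the tools. Write $\bar f(n)$ for a code of $(f(0),\dots,f(n-1))$. Every $\Sigma^1_1$ set has a normal form $x\in X\iff\exists f\,\forall n\,Q(x,\bar f(n))$ with $Q$ computable. Some $\Sigma^1_1$ sets are not $\Pi^1_1$; the hyperarithmetical sets are those that are both $\Sigma^1_1$ and $\Pi^1_1$, and arithmetical sets are hyperarithmetical. A theorem of Kleene gives a computable $Q$ such that $\exists f\,\forall n\,Q(\bar f(n))$ but no such $f$ is hyperarithmetical. In programs for counter machines, a jump is a zero-test of a counter that is never incremented.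

**Step 1: $\Sigma^1_1$-hardness of $\mathrm{Acc}$.** Let $X$ be $\Sigma^1_1$ with normal form as above. Let $N_x$ be the nondeterministic counter machine that loads $x$, sets $s$ to the code of the empty sequence, and repeats forever: decide $Q(x,s)$ by a deterministic terminating subroutine; if it fails, get stuck; if it holds, make an accepting transition; guess a number $m$ by nondeterministically iterating an increment; replace $s$ by the code of $s^\frown m$. No other transitions are accepting.

A recurring run must leave every guessing phase, since guessing makes no accepting transitions, and must pass every test. So the guessed numbers form an $f$, computable from the run, with $\forall n\,Q(x,\bar f(n))$. Conversely such an $f$ computes a recurring run: guess $f(0),f(1),\dots$ in turn. Hence $x\in X$ iff $N_x$ has a recurring run iff $A_{N_x}\in\mathrm{Acc}$, by Theorem 0, and $x\mapsto A_{N_x}$ is computable. So $\mathrm{Acc}$ is $\Sigma^1_1$-hard. As $\Pi^1_1$ is closed under computable reductions, $\mathrm{Acc}$ is not $\Pi^1_1$, hence neither hyperarithmetical nor arithmetical.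

**Step 2: $\Sigma^0_3$-hardness of $\mathrm{CAcc}$.** Let $x\in X\iff\exists u\,\forall v\,\exists w\,Q(x,u,v,w)$ with $Q$ computable. Let a machine guess $u$ by iterating an increment, and then for $v=0,1,2,\dots$ search through $w=0,1,2,\dots$ for one with $Q(x,u,v,w)$, making one accepting transition after each success and none elsewhere. A recurring run leaves the guessing phase with some $u$ and succeeds for every $v$, so $x\in X$. If $x\in X$, fixing a suitable $u$ gives a recurring run, and it is computable. So $x\in X$ iff there is a computable recurring run iff the formula of this machine is in $\mathrm{CAcc}$, by Theorem 0(i).

**Step 3: upper bounds.** We count quantifiers. Code the occurrences in the oformula of $A$ by numbers, in a computable way. Let $\sigma$ be a strategy of Alice (a function giving her moves from Bob's moves so far; that its moves are legal is an arithmetical condition) and $\beta$ a sequence of legal moves of Bob. The final position is arithmetical in $(\sigma,\beta)$, uniformly in $A$. For an assignment $\alpha$ there is exactly one function $v$ from occurrences of suboformulae to $\{0,1\}$ that satisfies the evaluation clauses, by induction on the finite depth of the oformula; and to satisfy the clauses is an arithmetical condition on $v$. So "$\sigma$ wins" says: for all $\beta,\alpha,v$, if $\beta$ is legal against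 $\sigma$ and $v$ satisfies the clauses, then $v$ gives the root the value $1$. This is $\Pi^1_1$. Prefixing $\exists\sigma$ shows that $\mathrm{Acc}$ is $\Sigma^1_2$. For $\mathrm{CAcc}$ we prefix instead a number quantifier over indices of total computable strategies. Totality is arithmetical, and $\Pi^1_1$ is closed under number quantifiers, so $\mathrm{CAcc}$ is $\Pi^1_1$.

**Step 4: part (c).** Take $Q$ from Kleene's theorem and the machine $N$ built from it as in Step 1, without the parameter $x$. It has a recurring run, so $A_N$ is accomplishable. By Theorem 0(i) every winning strategy computes a recurring run, and this computes an $f$ with $\forall n\,Q(\bar f(n))$. A function computable in a hyperarithmetical one is hyperarithmetical, so no winning strategy is hyperarithmetical. In particular $A_N\in\mathrm{Acc}\setminus\mathrm{CAcc}$.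

Finally, the formulae $A_M$ contain no $\sqcup,\mathbf 0,\mathbf 1$, and their only $!$ is the one in $!g$. This completes the proof of Theorem 2. $\square$

## 10. Hidden components do not matter

For Theorem 3 it is convenient that positions are just sets of actions, that is, to use the liberal reading. We show that this loses nothing: a formula is (computably) accomplishable under the liberal reading iff it is under the strict one.

**Definition (visible).** An occurrence is *visible* in a position if at each occurrence of $\sqcap$ or $\sqcup$ strictly above it a choice has been made and it lies in the chosen component; otherwise it is *hidden*.

For instance, in $(\neg x\sqcap\neg y)\vee x$ both coins are hidden until Bob chooses, and then one of them becomes visible. In the strict game, a choice occurrence, and both the coin and the port of an allocation, must be visible when the action is made.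

**Step 1: from liberal to strict.** We convert a liberal winning strategy $\tau$. In the strict game Alice runs $\tau$ against Bob's actual actions and withholds each action of $\tau$ until it becomes legal, possibly forever. Compare the final position $L$ of the imagined liberal play with the final position $T$ of the strict play. They have the same visible occurrences, by induction on depth: if a choice occurrence is visible in both, then a choice by Bob there is common to both, and a choice made there by $\tau$ is carried out in the strict play once the occurrence has become visible, which happens at a finite time. In the same way, every allocation of $\tau$ between a finally visible coin and a finally visible port is carried out. So a visible port holds the same coin in $T$ as in $L$, except that it is empty in $T$ if it holds a hidden coin in $L$.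

Let $\alpha$ be any assignment, and let $\alpha'$ be $\alpha$ with all hidden coins made false. By induction on formulae, every visible occurrence has the same value in $T$ under $\alpha$ as in $L$ under $\alpha'$. For coins and constants this is clear. A port holding a hidden coin in $L$ is false in both, and other ports agree. For $\wedge,\vee$ the components are visible; at choice occurrences both positions have the same chosen component, which is visible, or both have none. The root is visible, and it is true in $L$ under $\alpha'$. So it is true in $T$ under $\alpha$, and Alice wins.

**Step 2: from strict to liberal.** A strict winning strategy is used in the liberal game by ignoring each premature action of Bob until it becomes legal, and only then passing it to the strategy. Alice's actions are the same in the real and in the imagined play. By the same induction the visible occurrences are the same at the end; visible ports hold the same coins; and the real final position differs only by choices of Bob at hidden occurrences, which do not affect the value of the root. So she wins.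

Both conversions preserve computability. $\square$

## 11. Without $!$: finite certificates

We now prove Theorem 3, under the liberal reading.

**Step 1: hardness.** For a deterministic $M$ with a halting state $h\ne q_0$ without outgoing transitions, $A_M^h$ is $!$-free. By Theorem 0(ii) it is accomplishable iff $M$ reaches $h$, and the set of such $M$ is $\Sigma^0_1$-hard.

It remains to enumerate. Let $A$ be $!$-free with oformula $\hat A$. Let $\hat A_N$, for $N\ge1$, be obtained by keeping only the first $N$ disjuncts of every infinite disjunction, recursively. It is finite, because $\hat A$ has no infinite conjunctions. For example, if $A=\neg x\vee ?(x\wedge ?y)$, then $\hat A_2=\neg x\vee(x\wedge(y\vee y))\vee(x\wedge(y\vee y))$. A *position* is a set of actions, finite or infinite. For a position $p$ let $p_N$ be $\hat A_N$ with the choices and allocations of $p$, evaluated by the rules (unresolved $\sqcap$ true, unresolved $\sqcup$ false); a port of $\hat A_N$ may hold a coin outside $\hat A_N$. Call $p$ or $p_N$ a *tautology* if it is true under all assignments to all coins. Then Alice wins iff the final position is a tautology.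

**Step 2: truth is seen at a finite stage.** *Claim: $p$ is a tautology iff some $p_N$ is.* Fix an assignment. All connectives are monotone, and passing to larger $N$ only adds disjuncts, so the value of $p_N$ is nondecreasing in $N$ and at most that of $p$. This gives "if". Moreover, if $p$ is true under the assignment, then some $p_N$ is. To see this, use induction on suboformulae $C$, with truncations $C_N$ formed by the same rule: literals, constants and unresolved choice occurrences are not changed; for a resolved choice occurrence take the $N$ of the chosen component; for a true infinite disjunction whose $i$-th disjunct is true, take the $N$ of that disjunct, or $i$ if this is larger; for a finite conjunction take the largest of the finitely many $N$'s; a finite disjunction is clear. An infinite conjunction would break this step, and there is none.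

Now let $p$ be a tautology. The set of assignments under which $p_N$ is true is clopen in the space of all assignments, because it depends on finitely many coins: $\hat A_N$ has finitely many coins and ports, and each port holds at most one coin. These sets increase with $N$ and cover the compact space of assignments. So one of them is the whole space.

**Step 3: the certificates.** We define inductively the finite positions from which Alice can force a win with a bounded number of repairs. Let $W_0=\emptyset$. A finite position $p$ is in $W_{n+1}$ iff there are a finite extension $p'$ of $p$ by Alice's actions and an $N$ such that $p'_N$ is a tautology and $p'\beta\in W_n$ for each of the finitely many actions $\beta$ of Bob available in $p'$ at an unresolved occurrence of $\sqcap$ in $\hat A_N$. We say that $(p',N)$ *witnesses* $p\in W_{n+1}$. Put $W=\bigcup_nW_n$.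

By induction $W_n\subseteq W_{n+1}$. If Alice's actions lead from $p$ to an element of $W_n$, then $p\in W_n$, with the same witness. Membership is testified by a finite tree of witnesses, and whether $p'_N$ is a tautology is decidable. So the relation "the initial position of $A$ is in $W$" is c.e., uniformly in $A$.

For example, in $(\neg x\sqcap\neg y)\vee(x\sqcup y)$ the initial position is in $W_2$. With $p'=p=\emptyset$ and $N=1$ we have a tautology, as $\sqcap$ is unresolved; after each of Bob's two choices Alice's matching choice and allocation reach a tautology in which Bob has no action left, so these positions are in $W_1$.

**Step 4: extra actions of Bob do no harm.** *Claim: if $p\in W_n$ and $\gamma$ is an action of Bob available in $p$, then $p\gamma\in W_n$.* We use induction on $n$; for $n=0$ there is nothing to prove. Let $(p',N)$ witness $p\in W_n$. Alice makes no choices at $\sqcap$, so $\gamma$ is available in $p'$. If $\gamma$ is at an occurrence in $\hat A_N$, then $p'\gamma\in W_{n-1}\subseteq W_n$, and Alice's actions lead from $p\gamma$ to $p'\gamma$, so $p\gamma\in W_n$. Otherwise $(p'\gamma)_N=p'_N$ is a tautology. For each action $\beta$ of Bob available in $p'\gamma$ at an occurrence in $\hat A_N$ we have $p'\gamma\beta=(p'\beta)\gamma$, and this is in $W_{n-1}$ by the induction hypothesis, since $p'\beta\in W_{n-1}$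 and $\gamma$ is available in $p'\beta$. So $(p'\gamma,N)$ witnesses $p\gamma\in W_n$.

**Step 5: inside $W$, Alice wins computably.** Let the initial position be in $W_n$. In a position known to be in $W_n$, Alice searches for a witness tree, with witness $(p',N)$ at its root, and performs the actions that lead to $p'$. Then she waits until Bob has acted at an occurrence in $\hat A_N$. The position at her next move is $p'\beta$ plus further actions of Bob, for some $\beta$ in $\hat A_N$. By the witness $p'\beta\in W_{n-1}$, and by Step 4, applied to the further actions one at a time, the position is in $W_{n-1}$. She continues with a witness for that.

The index drops each time, and no position is in $W_0$. So from some time on, with current $(p',N)$, Bob never acts in $\hat A_N$ and Alice does not act. The final position $p^\infty$ satisfies $p^\infty_N=p'_N$, a tautology. By Step 2, $p^\infty$ is a tautology, and Alice wins. The strategy is computable.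

**Step 6: outside $W$, Alice has no winning strategy.** We let Bob keep the position outside $W$ and act often enough. Alice's actions cannot lead from a position outside $W$ into $W$, by Step 3. At Bob's $k$-th move, with position $p'\notin W$: if $p'_N$ is a tautology for some $N\le k$, he takes the least such $N$. There is an available $\beta$ in $\hat A_N$ with $p'\beta\notin W$. Otherwise the finitely many positions $p'\beta$ would all be in one $W_n$, and $(p',N)$ would witness $p'\in W_{n+1}$. Bob plays such a $\beta$. If there is no such $N$, he does nothing.

Suppose that the final position $p^\infty$ were a tautology. By Step 2, $p^\infty_N$ is a tautology for some $N$. As $\hat A_N$ is finite, there is $K\ge N$ such that before Bob's $K$-th move all choices in $\hat A_N$ and all allocations to ports of $\hat A_N$ that occur in the play have been made. So at Bob's $K$-th move the position $p'$ satisfies $p'_N=p^\infty_N$, a tautology, and $N\le K$. Then Bob acts at that move at an occurrence in $\hat A_{N'}$ for some $N'\le N$, hence at an occurrence in $\hat A_N$. This contradicts the choice of $K$. So $p^\infty$ is not a tautology, and Alice loses this play.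

By Steps 5 and 6, for $!$-free $A$,
$$A\in\mathrm{Acc}\iff A\in\mathrm{CAcc}\iff\text{the initial position of }A\text{ is in }W,$$
and the last condition is c.e. by Step 3. Together with Step 1 this proves Theorem 3. $\square$
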